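\title{Total variation denoising does not enlarge the singular part of the gradient}

\begin{abstract}
Let $u$ minimize $\lambda|Dw|(\Omega)+\frac12\int_\Omega|w-f|^2$, where $\Omega\subset\mathbb R^d$, $d\ge2$, is a bounded open set with Lipschitz boundary and $f$ is a bounded function of bounded variation. We prove that $|D^su|\le|D^sf|$ as measures, where $D^s$ denotes the part of the gradient that is singular with respect to Lebesgue measure. More precisely, $D^su=a\,D^sf$ for a Borel function $a$ with values in $[0,1]$, and the same $a$ relates the jump parts and the Cantor parts. The result is local. A directional derivative $v$ of a regularized minimizer solves a linear elliptic equation whose coefficient matrix is at most about $1/v$ where $v$ is large. Testing it with a bounded function of $v$ that vanishes for $v\le M$ compares $Du$ with $Df$ up to an error $O(1/M)$, uniformly in the regularization, and only the singular parts survive as $M\to\infty$.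
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $d\ge2$ and let $\Omega\subset\mathbb R^d$ be a bounded open set with Lipschitz boundary. A function $w\in L^1(\Omega)$ belongs to $BV(\Omega)$ if its distributional gradient $Dw$ is a finite $\mathbb R^d$-valued Radon measure; its total variation is $|Dw|(\Omega)$. All functions in this paper are scalar. Given $f\in BV(\Omega)\cap L^\infty(\Omega)$ and $\lambda>0$, let $u$ be the unique minimizer over $BV(\Omega)\cap L^2(\Omega)$ of the total variation denoising energy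
\begin{equation}\label{eq:energy}
\mathcal E(w)=\lambda\,|Dw|(\Omega)+\frac12\int_\Omega|w-f|^2\,dx .
\end{equation}
The total variation is finite on functions that jump across a hypersurface, so $u$ can keep the sharp edges of $f$. For the same reason, nothing in the function space forbids $u$ to have concentrated gradient where $f$ has none, or more of it than $f$ has. We ask whether this can happen.

\subsection*{The three parts of a gradient}
Let $U\subset\mathbb R^d$ be open and $w\in BV_{loc}(U)$. Write $Dw=D^aw+D^sw$ with $D^aw\ll\mathcal L^d$ and $D^sw\perp\mathcal L^d$, where $\mathcal L^d$ is Lebesgue measure. The singular part splits further. Let $B_x(r)$ be the ball of radius $r$ centered at $x$. A point $x\in U$ is a point of \emph{approximate continuity} of $w$ if $r^{-d}\int_{B_x(r)}|w-z|\to0$ as $r\to0^+$ for some $z\in\mathbb R$; let $S_w$ be the set of the other points of $U$. A point $x$ is an \emph{approximate jump point} if there are a unit vector $\nu_w(x)=\nu$ and real numbers $w^-(x)\ne w^+(x)$ with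
\[
\lim_{r\to0^+}\frac1{r^d}\int_{B^\pm_{x,\nu}(r)}|w-w^\pm(x)|=0,\qquad B^\pm_{x,\nu}(r)=\{y\in B_x(r):\pm\,\nu\cdot(y-x)>0\}.
\]
These points form the jump set $J_w\subset S_w$, and $\mathcal H^{d-1}(S_w\setminus J_w)=0$ by the Federer--Vol'pert theorem. One has $D^sw=D^jw+D^cw$, with jump part and Cantor part
\begin{equation}\label{eq:parts}
D^jw=Dw\mathbin{\llcorner}J_w=(w^+-w^-)\,\nu_w\,\mathcal H^{d-1}\mathbin{\llcorner}J_w,\qquad D^cw=D^sw\mathbin{\llcorner}(U\setminus S_w).
\end{equation}
For $w(x)=h(x_1)$ with $h$ a step function, $Dw$ is a pure jump part; with $h$ the Cantor staircase, $w$ is continuous and $Dw$ is a pure Cantor part.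

\subsection*{The question}
An inequality between measures means the inequality on every Borel set. Two facts are known about the minimizer of \eqref{eq:energy}.
\begin{itemize}
\item[(i)] In dimension one, $|Du|\le|Df|$. In higher dimension such an estimate on the whole measure $Du$ does not hold in general.
\item[(ii)] In higher dimension, $|D^ju|\le|D^jf|$ for $f\in BV(\Omega)\cap L^\infty(\Omega)$.
\end{itemize}
So the comparison holds for the most concentrated part of the gradient and fails for the whole. The question posed in \cite{Sapporo} is whether it holds for the entire singular part: is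
\[
|D^su|\le|D^sf|
\]
for every $d\ge2$, every $\Omega$ as above, every $f\in BV(\Omega)\cap L^\infty(\Omega)$ and every $\lambda>0$? What this adds to (ii) is the Cantor part. It gives no mass to hypersurfaces, so it cannot be read off from one-sided limits $w^\pm$. What it shares with the jump part is that it lives where the slope is infinite, and our proof uses nothing else. The answer is yes.

\begin{theorem}\label{thm:global}
Let $d\ge2$, let $\Omega\subset\mathbb R^d$ be a bounded open set with Lipschitz boundary, $f\in BV(\Omega)\cap L^\infty(\Omega)$, $\lambda>0$, and let $u$ be the minimizer of \eqref{eq:energy}. Then there is a Borel function $a:\Omega\to[0,1]$ with $D^su=a\,D^sf$. In particular $|D^su|(E)\le|D^sf|(E)$ for every Borel set $E\subset\Omega$. Moreover $D^ju=a\,D^jf$ and $D^cu=a\,D^cf$.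
\end{theorem}

Thus the singular gradient of $u$ is not only smaller than that of $f$; it also points in the same direction.

\subsection*{A local and quantitative form}
We write $V\Subset U$ if $\overline V$ is a compact subset of $U$.

\begin{definition}\label{def:local}
Let $U\subset\mathbb R^d$ be open, $\lambda>0$ and $f,u\in BV_{loc}(U)\cap L^2_{loc}(U)$. For open $V\Subset U$ put
\[
\mathcal E_V(w)=\lambda|Dw|(V)+\frac12\int_V|w-f|^2\,dx .
\]
We call $u$ a \emph{local minimizer in $U$ with datum $f$} if $\mathcal E_V(u)\le\mathcal E_V(w)$ for every open $V\Subset U$ and every $w\in BV(V)\cap L^2(V)$ that equals $u$ a.e.\ outside a compact subset of $V$.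
\end{definition}

\begin{lemma}\label{lem:globloc}
The minimizer $u$ of \eqref{eq:energy} is a local minimizer in $\Omega$ with datum $f$.
\end{lemma}

\begin{proof}
Let $w=u$ outside a compact set $K\subset V$, and extend $w$ by $u$ to a function $\tilde w$ on $\Omega$. The open sets $V$ and $\Omega\setminus K$ cover $\Omega$; on the first $D\tilde w=Dw$, on the second $D\tilde w=Du$. Hence $\tilde w\in BV(\Omega)\cap L^2(\Omega)$ and $|D\tilde w|(\Omega)=|Dw|(V)+|Du|(\Omega\setminus V)$. Canceling the finite contributions of $\Omega\setminus V$ in $\mathcal E(u)\le\mathcal E(\tilde w)$ gives $\mathcal E_V(u)\le\mathcal E_V(w)$.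
\end{proof}

From here on the boundary of $\Omega$ plays no role, and the boundedness of $f$ is used only through $f\in L^2_{loc}$.

To isolate large slopes, fix a level $M>0$ and set
\begin{equation}\label{eq:GPhi}
G_M(s)=\Big(1-\frac Ms\Big)\mathbf 1_{\{s>M\}},\qquad
\Phi_M(s)=\int_{-\infty}^sG_M(t)\,dt=\Big(s-M-M\log\frac sM\Big)\mathbf 1_{\{s>M\}} .
\end{equation}
The function $G_M$ is nondecreasing and Lipschitz, $0\le G_M<1$, and $G_M(s)\to1$ as $s\to+\infty$. So $\Phi_M$ is convex and $C^1$, with $0\le\Phi_M(s)\le(s-M)^+$. For a signed Radon measure $\mu=\mu^a\mathcal L^d+\mu^s$, with density $\mu^a$ and singular part $\mu^s$, define the nonnegative Radon measure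
\begin{equation}\label{eq:Phimu}
\Phi_M(\mu)=\Phi_M(\mu^a)\,\mathcal L^d+(\mu^s)^+ .
\end{equation}
It ignores densities below $M$, counts densities far above $M$ almost in full, and counts positive singular mass, an infinite density, exactly. For a unit vector $e$ write $D_ew=e\cdot Dw$.

\begin{theorem}\label{thm:local}
Let $u$ be a local minimizer in $U$ with datum $f$. Then for every unit vector $e$, every $M>0$ and every $\eta\in C_c^\infty(U)$,
\begin{equation}\label{eq:main}
\int\eta^2\,d\Phi_M(D_eu)\le\int\eta^2\,d\Phi_M(D_ef)+\frac\lambda M\int|\nabla\eta|^2\,d|Du| .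
\end{equation}
Consequently there is a Borel function $a:U\to[0,1]$ with $D^su=a\,D^sf$. In particular $|D^su|\le|D^sf|$. Moreover $D^ju=a\,D^jf$ and $D^cu=a\,D^cf$.
\end{theorem}

Theorem~\ref{thm:global} is Theorem~\ref{thm:local} with $U=\Omega$, by Lemma~\ref{lem:globloc}. After some examples (Section~\ref{sec:examples}) we prove \eqref{eq:main} for smooth minimizers (Section~\ref{sec:smooth}), where the idea and the choice of $G_M$ are visible. Sections~\ref{sec:convex} and~\ref{sec:approx} provide what is needed to pass to general minimizers, and Section~\ref{sec:proof} completes the proof.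

\section{Three explicit local minimizers}\label{sec:examples}

Formally, the Euler--Lagrange equation of \eqref{eq:energy} is $u-\lambda\operatorname{div}(\nabla u/|\nabla u|)=f$. A vector field that plays the role of $\nabla u/|\nabla u|$ certifies minimality.

\begin{lemma}\label{lem:calib}
Let $u,f\in BV_{loc}(U)\cap L^2_{loc}(U)$ and let $z:U\to\mathbb R^d$ be locally Lipschitz with $|z|\le1$, $z\cdot Du=|Du|$ as measures, and $u-\lambda\operatorname{div}z=f$ a.e. Then $u$ is a local minimizer in $U$ with datum $f$.
\end{lemma}

\begin{proof}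
Let $w$ be as in Definition~\ref{def:local} and $\varphi=w-u$, which has compact support in $V$. Then $\int_Vz\cdot dD\varphi=-\int_V\varphi\operatorname{div}z$. For smooth $z$ this is the definition of $D\varphi$; in general, mollifications of $z$ converge uniformly near $\operatorname{supp}\varphi$, and their divergences converge boundedly and a.e. Therefore
\[
\lambda|Dw|(V)\ge\lambda\int_Vz\cdot dDw=\lambda|Du|(V)-\int_V\varphi\,(u-f).
\]
Add $\frac12\int_V|w-f|^2=\frac12\int_V|u-f|^2+\int_V\varphi\,(u-f)+\frac12\int_V\varphi^2$.
\end{proof}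

\begin{example}[the factor $a=1$]\label{ex:monotone}
Let $h:\mathbb R\to\mathbb R$ be nondecreasing and $u(x)=f(x)=h(x_1)$. Then $Du=e_1\,(Dh\otimes\mathcal L^{d-1})$ with $Dh\ge0$, and $z=e_1$ satisfies the hypotheses of Lemma~\ref{lem:calib}. Jumps and Cantor parts can be kept in full.
\end{example}

\begin{example}[the factors $0\le a<1$]\label{ex:step}
Let $U=(-1,1)\times\mathbb R^{d-1}$, $f=\operatorname{sign}x_1$, $0<\lambda\le1$ and $u=(1-\lambda)f$. The field $z=(1-|x_1|)e_1$ equals $e_1$ on $\{x_1=0\}$, where $Du=2(1-\lambda)e_1\mathcal H^{d-1}\mathbin{\llcorner}\{x_1=0\}$ is concentrated, and $\operatorname{div}z=-f$. So $u-\lambda\operatorname{div}z=f$, and $D^su=(1-\lambda)D^sf$.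
\end{example}

\begin{example}[slope without slope in the datum]\label{ex:arcs}
Let $d=2$, let $U=\{|x|<1,\ x_2>0\}$ be the upper half disk, and $f=0$. The upper arcs of the circles through $(\pm1,0)$ with center $(0,-s)$, $s>0$, and radius $R=\sqrt{1+s^2}$ fill $U$; the arc through $x$ has $s(x)=(1-|x|^2)/(2x_2)$. Put
\[
y=x+se_2,\qquad u=-\frac\lambda R,\qquad z=-\frac yR .
\]
Here $|y|^2=|x|^2+2sx_2+s^2=R^2$, so $|z|=1$. Differentiating $s$ gives $\nabla s=-y/x_2$. Hence $\nabla R=-sy/(Rx_2)$ and $\nabla u=\lambda R^{-2}\nabla R$ is a positive multiple of $z$. Finally $\operatorname{div}y=2+\partial_2s=1-s/x_2$, so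
\[
\operatorname{div}z=-\frac{\operatorname{div}y}R+\frac{y\cdot\nabla R}{R^2}=-\frac1R+\frac s{Rx_2}-\frac s{Rx_2}=-\frac1R ,
\]
that is, $u-\lambda\operatorname{div}z=0$. So $u$ is a smooth local minimizer with $\nabla u\ne0$ and $Df=0$. Adding dummy variables gives the same example in every $d\ge2$.
\end{example}

Example~\ref{ex:arcs} shows that for local minimizers $D^au$ is not controlled by $Df$, and that the last term of \eqref{eq:main} cannot be dropped: if $\partial_eu>M$ somewhere on $\{\eta\neq0\}$, the left side is positive while $\Phi_M(D_ef)=0$.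

\section{Smooth minimizers: a diffusion that stops at infinite slope}\label{sec:smooth}

In this section let $u\in C^3(U)$ be a local minimizer with $\nabla u\ne0$ everywhere and datum $f\in C^1(U)$. Since $p\mapsto|p|$ is smooth away from $0$, the first variation of $\mathcal E_V$ at $u$ gives $u-\lambda\operatorname{div}\nu=f$ with $\nu=\nabla u/|\nabla u|$. We want to compare derivatives, so we differentiate in a fixed direction $e$. A fixed direction has two advantages over $|\nabla u|$: the resulting equation is linear, and the sign of the derivative is retained, which will give the direction of $D^su$. With $v=\partial_eu$ and $g=\partial_ef$,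
\begin{equation}\label{eq:smoothdiff}
v-\lambda\operatorname{div}(A\nabla v)=g,\qquad A=\frac{I-\nu\otimes\nu}{|\nabla u|},
\end{equation}
because $A$ is the Hessian of $|p|$ at $p=\nabla u$ and $\partial_e\nu=A\,\partial_e\nabla u$.

Equation \eqref{eq:smoothdiff} says that $v$ arises from $g$ by one implicit step, of duration $\lambda$, of a diffusion with matrix $A$. In dimension one $A=0$, so $u'=f'$ where $u'\ne0$, in agreement with fact (i). In dimension $d\ge2$ the matrix $A$ diffuses along the level sets of $u$, and slope can be carried into a region where $f$ is flat, as in Example~\ref{ex:arcs}. But $0\le A\le|\nabla u|^{-1}I$, so at slope $M$ the diffusion acts over a length of order $\sqrt{\lambda/M}$. On the singular part the slope is infinite and nothing should move. This is the reason to guess a positive answer.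

The difficulty is that in the limit of interest we have no control on the regularity of $A$, only on its size. The following energy estimate uses only the size. We shall use Young's inequality for a symmetric matrix $A\ge0$,
\begin{equation}\label{eq:young}
2|A\xi\cdot\chi|\le\tau\,A\xi\cdot\xi+\tau^{-1}A\chi\cdot\chi\qquad(\xi,\chi\in\mathbb R^d,\ \tau>0),
\end{equation}
obtained by expanding $A\omega\cdot\omega\ge0$ for $\omega=\tau^{1/2}\xi\pm\tau^{-1/2}\chi$, and two chain rules for Sobolev functions: if $H$ is $C^1$ with bounded derivative and $v\in W^{1,2}_{loc}$ (scalar or vector valued), then $H(v)\in W^{1,2}_{loc}$ with the classical formula; and $\nabla(v^+)=\mathbf 1_{\{v>0\}}\nabla v$.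

\begin{lemma}\label{lem:key}
Let $V\subset\mathbb R^d$ be open, let $A$ be a measurable, locally bounded field of symmetric nonnegative matrices on $V$, and let $v\in W^{1,2}_{loc}(V)$, $g\in L^2_{loc}(V)$ satisfy
\begin{equation}\label{eq:weak}
\int v\varphi+\lambda\int A\nabla v\cdot\nabla\varphi=\int g\varphi\qquad\text{for all }\varphi\in W^{1,2}(V)\text{ with compact support in }V.
\end{equation}
Then for all $M>0$ and $\eta\in C_c^\infty(V)$,
\begin{equation}\label{eq:keylemma}
\int\eta^2\,\Phi_M(v)\le\int\eta^2\,\Phi_M(g)+\frac\lambda M\int_{\{v>M\}}v^2\,A\nabla\eta\cdot\nabla\eta .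
\end{equation}
\end{lemma}

\begin{proof}
Write $G=G_M$, $\Phi=\Phi_M$. Since $G(s)=H((s-M)^+)$ with $H(t)=t/(t+M)$ for $t\ge0$, and $H$ extends to a $C^1$ function on $\mathbb R$ with bounded derivative, $G(v)\in W^{1,2}_{loc}(V)$ and $\nabla G(v)=\mathbf 1_{\{v>M\}}G'(v)\nabla v$, where $G'(s)=M/s^2$ for $s>M$. So $\varphi=G(v)\eta^2$ is admissible in \eqref{eq:weak}, and $\nabla\varphi=0$ a.e.\ on $\{v\le M\}$. We obtain
\[
\int(v-g)G(v)\eta^2=-\lambda\int_{\{v>M\}}\Big[G'(v)\,\eta^2A\nabla v\cdot\nabla v+2\eta\,G(v)\,A\nabla v\cdot\nabla\eta\Big].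
\]
The first term in the bracket has a favorable sign and absorbs the second: \eqref{eq:young} with $\xi=\eta\nabla v$, $\chi=G(v)\nabla\eta$, $\tau=G'(v)>0$ yields
\begin{equation}\label{eq:generalG}
\int(v-g)G(v)\eta^2\le\lambda\int_{\{v>M\}}\frac{G(v)^2}{G'(v)}\,A\nabla\eta\cdot\nabla\eta .
\end{equation}
On $\{v>M\}$ we have $G(v)^2/G'(v)=(v-M)^2/M\le v^2/M$. On the left, convexity and $\Phi'=G$ give $\Phi(g)\ge\Phi(v)+G(v)(g-v)$, that is, $\Phi(v)-\Phi(g)\le(v-g)G(v)$.
\end{proof}

The last line of the proof is where the quadratic fidelity term enters: it contributes the difference $v-g$ to the differentiated equation.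

For the smooth minimizer, \eqref{eq:smoothdiff} gives \eqref{eq:weak}, with $A$ locally bounded because $\nabla u$ is continuous and nonzero. Since $|v|\le|\nabla u|$ and $A\le|\nabla u|^{-1}I$, we have $v^2A\nabla\eta\cdot\nabla\eta\le|\nabla u|\,|\nabla\eta|^2$, and \eqref{eq:keylemma} becomes \eqref{eq:main}. The two powers of $v$ lost in Young's inequality are reduced to one by the decay of $A$, and one power is what the total variation controls.

\begin{remark}[the choice of $G_M$]\label{rem:choice}
Three things are required of $G$ in \eqref{eq:generalG}. It should vanish on $(-\infty,M]$, so that absolutely continuous parts disappear as $M\to\infty$. It should increase to $1$, so that its primitive has slope exactly $1$ at infinity and weighs singular mass equally on both sides of \eqref{eq:main}. And $G(v)^2G'(v)^{-1}|\nabla u|^{-1}$ should be bounded by $|\nabla u|/c$ with $c$ large, which follows from $G'(s)\ge c/s^2$ for $s>M$. Integrating this over $(M,\infty)$ gives $1\ge c/M$, with equality exactly for $G=G_M$. A cutoff that reaches $1$ at a finite level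 is not usable here: beyond that level $G'=0$, and nothing absorbs the cross term.
\end{remark}

A smooth function has no singular part, but \eqref{eq:main} is uniform, and its effect is already visible when $|\nabla f|\le L$. For $M\ge L$ the term $\Phi_M(\partial_ef)$ vanishes. For $s\ge6M$ we have $\Phi_M(s)\ge s/2$: with $t=s/M$, $\Phi_M(s)/s=1-(1+\log t)/t$, the function $(1+\log t)/t$ decreases for $t\ge1$, and $\log6<2$. Hence
\[
\int_{\{\partial_eu\ge6M\}}\eta^2\,\partial_eu\le\frac{2\lambda}M\int|\nabla\eta|^2|\nabla u| .
\]
Along a sequence of such minimizers with a common $L$ and locally bounded total variations, the slopes are therefore locally equi-integrable. A jump or a Cantor staircase in the limit would need a fixed amount of slope above every level $M$, so neither can form.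

For the general case two things remain. We need to pass to the limit in integrals of $\Phi_M$ when the arguments converge only as measures, and we need approximations of $u$ regular enough to differentiate their equation, for which $A$ still decays like $1/|\nabla u|$.

\section{The convex function $\Phi_M$ of a measure}\label{sec:convex}

In the limit, the left side of \eqref{eq:keylemma} must not lose the singular mass of $D_eu$, and the right side must not exceed $\Phi_M(D_ef)$. Both follow from writing $\Phi_M(\mu)$ as a supremum of affine functions of $\mu$. For $s\in\mathbb R$ and $0\le\beta<1$ let $\ell_s(\beta)=\beta s+M\log(1-\beta)$. Then $\ell_s(0)=0$ and $\ell_s'(\beta)=s-M/(1-\beta)$ is decreasing in $\beta$. If $s\le M$, then $\ell_s'\le0$ on $[0,1)$; if $s>M$, then $\ell_s'$ vanishes at $\beta=1-M/s$, where $\ell_s=s-M-M\log(s/M)$. In both cases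
\begin{equation}\label{eq:dual}
\Phi_M(s)=\max_{0\le\beta<1}\ell_s(\beta)=\ell_s(G_M(s)),\qquad\ell_s\text{ is nondecreasing and nonnegative on }[0,G_M(s)].
\end{equation}

\begin{lemma}\label{lem:dual}
Let $O\subset\mathbb R^d$ be open, $\mu$ a signed Radon measure on $O$ and $0\le\zeta\in C_c(O)$. For Borel $b:O\to[0,1)$ with $\sup b<1$ put
\[
I(b,\mu)=\int\zeta\,b\,d\mu+M\int\zeta\log(1-b)\,dx .
\]
Then $I(b,\mu)\le\int\zeta\,d\Phi_M(\mu)$ for all such $b$, and $\int\zeta\,d\Phi_M(\mu)$ is the supremum of $I(b,\mu)$ over the continuous ones.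
\end{lemma}

\begin{proof}
The inequality follows from $\ell_{\mu^a}(b)\le\Phi_M(\mu^a)$ pointwise and $b\,\mu^s\le(\mu^s)^+$.

For the supremum, let $N$ be a Borel set with $\mathcal L^d(N)=0$ that carries $\mu^s$, and split it into Borel sets $N^+$ and $N^-$ that carry $(\mu^s)^+$ and $(\mu^s)^-$. Let $b=G_M(\mu^a)$ off $N$, $b=1$ on $N^+$, $b=0$ on $N^-$, and $b_n=\min(b,1-\frac1n)$. Then
\[
I(b_n,\mu)=\int\zeta\,\ell_{\mu^a}\big(\min(G_M(\mu^a),1-\tfrac1n)\big)\,dx+\big(1-\tfrac1n\big)\int\zeta\,d(\mu^s)^+ ,
\]
which tends to $\int\zeta\,d\Phi_M(\mu)$ by \eqref{eq:dual} and monotone convergence. Fix $n$ and let $\kappa=\zeta(\mathcal L^d+|\mu|)$, a finite Radon measure. Continuous functions are dense in $L^1(\kappa)$, and truncation to $[0,1-\frac1n]$ does not increase the distance to $b_n$. So there are continuous $c:O\to[0,1-\frac1n]$ with $\|b_n-c\|_{L^1(\kappa)}$ arbitrarily small. Since $\log(1-\beta)$ is $n$-Lipschitz on $[0,1-\frac1n]$, we have $|I(b_n,\mu)-I(c,\mu)|\le(1+Mn)\|b_n-c\|_{L^1(\kappa)}$.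
\end{proof}

We write $\mu_k\overset{*}{\rightharpoonup}\mu$ in $O$ if $\int\psi\,d\mu_k\to\int\psi\,d\mu$ for all $\psi\in C_c(O)$. Fix an even function $0\le\rho\in C_c^\infty(B_0(1))$ with $\int\rho=1$, let $\rho_\delta(x)=\delta^{-d}\rho(x/\delta)$, and let $(\mu*\rho_\delta)(x)=\int\rho_\delta(x-y)\,d\mu(y)$ when $\operatorname{dist}(x,\mathbb R^d\setminus O)>\delta$.

\begin{lemma}\label{lem:lsc}
Let $\mu,\mu_k$ be signed Radon measures on $O$.
\begin{itemize}
\item[(a)] If $\mu_k\overset{*}{\rightharpoonup}\mu$ and $0\le\zeta\in C_c(O)$, then $\int\zeta\,d\Phi_M(\mu)\le\liminf_k\int\zeta\,d\Phi_M(\mu_k)$.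
\item[(b)] $\Phi_M(\mu*\rho_\delta)\le\Phi_M(\mu)*\rho_\delta$ pointwise where the convolutions are defined.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For continuous $b$ as in Lemma~\ref{lem:dual} we have $\zeta b\in C_c(O)$, so $I(b,\mu)=\lim_kI(b,\mu_k)\le\liminf_k\int\zeta\,d\Phi_M(\mu_k)$. Take the supremum over $b$.

(b) Lemma~\ref{lem:dual} with $\zeta=\rho_\delta(x-\cdot)$ and constant $b=\beta$ gives $\ell_s(\beta)\le(\Phi_M(\mu)*\rho_\delta)(x)$ for $s=(\mu*\rho_\delta)(x)$. Take the maximum over $\beta$ in \eqref{eq:dual}.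
\end{proof}

\section{Approximation by uniformly elliptic problems}\label{sec:approx}

Let $u$ be a local minimizer in $U$ with datum $f$, and let $V\Subset U$ be open and nonempty. We construct functions $w_\delta\to u$ to which Lemma~\ref{lem:key} applies in $V$. We use three standard facts, for $O\subset\mathbb R^d$ open.
\begin{itemize}
\item[(F1)] A bounded sequence in $BV(O)$ has a subsequence that converges in $L^1_{loc}(O)$.
\item[(F2)] If $w_k\to w$ in $L^1_{loc}(O)$, then $|Dw|(O)\le\liminf_k|Dw_k|(O)$.
\item[(F3)] $\nabla(w*\rho_\delta)=Dw*\rho_\delta$, and $\int_E|Dw*\rho_\delta|\le|Dw|(\{\operatorname{dist}(\cdot,E)\le\delta\})$ by Fubini's theorem.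
\end{itemize}

\subsection*{The regularized problems}
A local minimizer is determined in $V$ only together with its values around $V$, so we impose boundary values close to $u$. In a $BV$ limit, boundary values may be lost through a jump on $\partial V$. To account for its cost we measure energies on a larger set. Choose $r_0>0$ such that $\{\operatorname{dist}(\cdot,V)\le r_0\}$ is a compact subset of $U$. The sets $\{\operatorname{dist}(\cdot,V)=r\}$, $0<r<r_0$, are disjoint subsets of a set of finite $|Du|$-measure, so all but countably many are $|Du|$-null. Fix such an $r$ and let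
\[
V'=\{x:\operatorname{dist}(x,V)<r\},\qquad V\Subset V'\Subset U,\qquad|Du|(\partial V')=0 .
\]
For $0<\delta<r_0-r$ the functions $u_\delta=u*\rho_\delta$ and $f_\delta=f*\rho_\delta$ are smooth near $\overline{V'}$.

For $\varepsilon>0$ we replace $|p|$ by
\[
F_\varepsilon(p)=\sqrt{\varepsilon^2+|p|^2}+\frac\varepsilon2|p|^2,\qquad|p|+\frac\varepsilon2|p|^2\le F_\varepsilon(p)\le|p|+\varepsilon+\frac\varepsilon2|p|^2 .
\]
The square root removes the singularity at $p=0$; the quadratic term removes the degeneracy at infinity and will give second derivatives in $L^2$. We have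
\[
D^2F_\varepsilon(p)=\frac1{\sqrt{\varepsilon^2+|p|^2}}\Big(I-\frac{p\otimes p}{\varepsilon^2+|p|^2}\Big)+\varepsilon I ,
\]
and the matrix in parentheses has eigenvalue $1$ on $p^\perp$ and $\varepsilon^2/(\varepsilon^2+|p|^2)\in(0,1]$ on $p$. Hence
\begin{equation}\label{eq:hess}
\varepsilon I\le D^2F_\varepsilon(p)\le\Big(\frac1\varepsilon+\varepsilon\Big)I,\qquad D^2F_\varepsilon(p)\le\Big(\frac1{|p|}+\varepsilon\Big)I\quad(p\ne0).
\end{equation}
The price of the quadratic term is the summand $\varepsilon$ in the last bound, which does not decay. It becomes harmless if $\varepsilon$ is chosen after $\delta$: since $\int_{V'}|\nabla u_\delta|^2$ is finite but may blow up as $\delta\to0$, we pick $\varepsilon_\delta>0$ with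
\begin{equation}\label{eq:eps}
\varepsilon_\delta\Big(1+\int_{V'}|\nabla u_\delta|^2\Big)\le\delta .
\end{equation}
Let $w_\delta$ minimize
\[
w\mapsto\lambda\int_VF_{\varepsilon_\delta}(\nabla w)+\frac12\int_V|w-f_\delta|^2\qquad\text{over }u_\delta+W^{1,2}_0(V).
\]
A minimizer exists by the direct method: the functional is at least $\frac{\lambda\varepsilon_\delta}2\int_V|\nabla w|^2+\frac12\int_V|w-f_\delta|^2$, so minimizing sequences are bounded in $W^{1,2}(V)$, and it is convex and continuous, hence weakly lower semicontinuous. Set $w_\delta=u_\delta$ on $V'\setminus V$. The extension by zero of $w_\delta-u_\delta\in W^{1,2}_0(V)$ is a Sobolev function whose gradient vanishes a.e.\ outside $V$, so $w_\delta\in W^{1,2}(V')$ and $\nabla w_\delta=\nabla u_\delta$ a.e.\ on $V'\setminus V$.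

\subsection*{Convergence to $u$}

\begin{proposition}\label{prop:conv}
As $\delta\to0$,
\begin{itemize}
\item[(a)] $\nabla w_\delta\,\mathcal L^d\overset{*}{\rightharpoonup}Du$ in $V'$;
\item[(b)] $\varepsilon_\delta\int_V|\nabla w_\delta|^2\to0$;
\item[(c)] $\limsup\int\zeta\,|\nabla w_\delta|\le\int\zeta\,d|Du|$ for every $0\le\zeta\in C_c(V')$.
\end{itemize}
\end{proposition}

\begin{proof}
Write $\varepsilon=\varepsilon_\delta$. Compare $w_\delta$ with $u_\delta$, use the two bounds on $F_\varepsilon$, and add $\lambda\int_{V'\setminus V}|\nabla u_\delta|+\frac12\int_{V'\setminus V}|u_\delta-f_\delta|^2$ to both sides: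
\begin{multline}\label{eq:compare}
\lambda\int_{V'}|\nabla w_\delta|+\frac{\lambda\varepsilon}2\int_V|\nabla w_\delta|^2+\frac12\int_{V'}|w_\delta-f_\delta|^2\\
\le\lambda\int_{V'}|\nabla u_\delta|+\frac12\int_{V'}|u_\delta-f_\delta|^2+\lambda\varepsilon\,\mathcal L^d(V)+\frac{\lambda\varepsilon}2\int_V|\nabla u_\delta|^2 .
\end{multline}
The last two terms tend to $0$ by \eqref{eq:eps}. By (F3), $\limsup\int_{V'}|\nabla u_\delta|\le|Du|(\overline{V'})=|Du|(V')$; this is where $|Du|(\partial V')=0$ is used. Also $u_\delta\to u$ and $f_\delta\to f$ in $L^2(V')$. So the upper limit of the left side of \eqref{eq:compare} is at most $m=\mathcal E_{V'}(u)$.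

\emph{Identification of the limit.} The functions $w_\delta$ are bounded in $BV(V')$ and in $L^2(V')$ as $\delta\to0$. By (F1), every sequence $\delta\to0$ has a subsequence along which $w_\delta\to w$ in $L^1_{loc}(V')$ and weakly in $L^2(V')$. By (F2) and the weak lower semicontinuity of the $L^2$ norm, $w\in BV(V')\cap L^2(V')$ and $\mathcal E_{V'}(w)\le m$. Moreover $w=\lim u_\delta=u$ a.e.\ on $V'\setminus V$, hence outside the compact set $\overline V\subset V'$. So $\frac{u+w}2$ is a competitor in Definition~\ref{def:local}. By convexity of the total variation and the identity $\frac12\big|\frac{\alpha+\beta}2\big|^2=\frac14\alpha^2+\frac14\beta^2-\frac18(\alpha-\beta)^2$,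
\[
m\le\mathcal E_{V'}\Big(\frac{u+w}2\Big)\le\frac12\mathcal E_{V'}(u)+\frac12\mathcal E_{V'}(w)-\frac18\int_{V'}|u-w|^2\le m-\frac18\int_{V'}|u-w|^2 .
\]
Thus $w=u$, and the whole family converges to $u$ in $L^1_{loc}(V')$ and weakly in $L^2(V')$. This is the only use of the minimality of $u$.

\emph{Proof of (a).} For $\psi\in C^1_c(V';\mathbb R^d)$, $\int\psi\cdot\nabla w_\delta=-\int w_\delta\operatorname{div}\psi\to\int\psi\cdot dDu$. The bound on $\int_{V'}|\nabla w_\delta|$ extends this to $\psi\in C_c(V';\mathbb R^d)$ by uniform approximation.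

\emph{Proof of (b).} Call the three terms on the left of \eqref{eq:compare} $X_\delta,Y_\delta,Z_\delta$, and let $X=\lambda|Du|(V')$, $Z=\frac12\int_{V'}|u-f|^2$. Then $\liminf X_\delta\ge X$, $Y_\delta\ge0$, $\liminf Z_\delta\ge Z$ and $\limsup(X_\delta+Y_\delta+Z_\delta)\le X+Z$. Therefore $\limsup Y_\delta\le(X+Z)-X-Z=0$ and $\limsup X_\delta\le(X+Z)-Z=X$. The first is (b); the second gives $\int_{V'}|\nabla w_\delta|\to|Du|(V')$.

\emph{Proof of (c).} Let $C=\max\zeta$ and $\psi=C-\zeta\ge0$. The sets $\{\psi>t\}\subset V'$ are open. Along any sequence $\delta\to0$, the layer-cake formula, Fatou's lemma and (F2) give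
\[
\liminf\int_{V'}\psi|\nabla w_\delta|=\liminf\int_0^C\!\!\int_{\{\psi>t\}}|\nabla w_\delta|\,dx\,dt\ge\int_0^C|Du|(\{\psi>t\})\,dt=\int_{V'}\psi\,d|Du| .
\]
Subtract this from $C\int_{V'}|\nabla w_\delta|\to C|Du|(V')$.
\end{proof}

\subsection*{The differentiated equation}

\begin{proposition}\label{prop:eq}
Fix $\delta$ and write $w=w_\delta$, $\varepsilon=\varepsilon_\delta$. Then $w\in W^{2,2}_{loc}(V)$, and for every unit vector $e$ the functions $v=\partial_ew$, $g=\partial_ef_\delta$, $A=D^2F_\varepsilon(\nabla w)$ satisfy \eqref{eq:weak} in $V$.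
\end{proposition}

\begin{proof}
Since $|\nabla F_\varepsilon(p)|\le1+\varepsilon|p|$, we may differentiate the functional under the integral sign:
\begin{equation}\label{eq:EL}
\int_Vw\psi+\lambda\int_V\nabla F_\varepsilon(\nabla w)\cdot\nabla\psi=\int_Vf_\delta\psi\qquad\text{for all }\psi\in W^{1,2}_0(V).
\end{equation}

\emph{Second derivatives.} For a unit vector $e$ let $\Delta_h\phi(x)=(\phi(x+he)-\phi(x))/h$. Recall that $\|\Delta_h\phi\|_{L^2(K)}\le\|\nabla\phi\|_{L^2(V)}$ for compact $K\subset V$ and $|h|<\operatorname{dist}(K,\partial V)$, and that, conversely, a bound on $\|\Delta_h\phi\|_{L^2(O)}$ uniform in small $h$ gives $\partial_e\phi\in L^2(O)$. Let $\zeta\in C_c^\infty(V)$ and $0<|h|<\operatorname{dist}(\operatorname{supp}\zeta,\partial V)$. On $\operatorname{supp}\zeta$ the fundamental theorem of calculus gives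
\[
\Delta_h\big(\nabla F_\varepsilon(\nabla w)\big)=A_h\nabla\Delta_hw,\qquad A_h=\int_0^1D^2F_\varepsilon\big(\nabla w+th\nabla\Delta_hw\big)\,dt ,
\]
and $A_h$ is symmetric with $\varepsilon I\le A_h\le\Lambda I$, $\Lambda=\varepsilon+1/\varepsilon$, by \eqref{eq:hess}. Insert $\psi=\Delta_{-h}(\zeta^2\Delta_hw)$ in \eqref{eq:EL} and use $\int\phi_1\Delta_{-h}\phi_2=-\int\phi_2\Delta_h\phi_1$. With $\xi=\nabla\Delta_hw$,
\[
\lambda\int\zeta^2A_h\xi\cdot\xi=-2\lambda\int\zeta\,\Delta_hw\,A_h\xi\cdot\nabla\zeta+\int\zeta^2\big(\Delta_hf_\delta\,\Delta_hw-|\Delta_hw|^2\big).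
\]
Apply \eqref{eq:young} with $\tau=\frac12$ to the vectors $\zeta\xi$ and $\Delta_hw\,\nabla\zeta$, and $\alpha\beta-\beta^2\le\frac14\alpha^2$ to the last integral:
\[
\frac{\lambda\varepsilon}2\int\zeta^2|\nabla\Delta_hw|^2\le2\lambda\Lambda\int|\Delta_hw|^2|\nabla\zeta|^2+\frac14\int\zeta^2|\Delta_hf_\delta|^2 .
\]
The right side is bounded uniformly in $h$, because $\nabla w,\nabla f_\delta\in L^2(V)$. Taking $\zeta=1$ on a given open $O\Subset V$, we get $\partial_e\nabla w\in L^2(O)$ for every $e$, so $w\in W^{2,2}_{loc}(V)$.

\emph{Differentiation.} The map $\nabla F_\varepsilon$ is $C^1$ with bounded derivative, so $\nabla F_\varepsilon(\nabla w)\in W^{1,2}_{loc}(V)$ and $\partial_e(\nabla F_\varepsilon(\nabla w))=A\,\partial_e\nabla w=A\nabla v$. Insert $\psi=\partial_e\varphi$ with $\varphi\in C_c^\infty(V)$ in \eqref{eq:EL} and integrate by parts in each term; this is \eqref{eq:weak} for smooth $\varphi$. If $\varphi\in W^{1,2}(V)$ has compact support, its mollifications converge in $W^{1,2}$ with supports in a fixed compact set, on which $v$, $g$ and $A\nabla v$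 are square integrable because $A$ is bounded.
\end{proof}

\section{Proof of Theorem~\ref{thm:local}}\label{sec:proof}

\subsection*{The estimate \eqref{eq:main}}
Given $\eta\in C_c^\infty(U)$, choose an open nonempty $V\Subset U$ containing $\operatorname{supp}\eta$, and let $w_\delta,\varepsilon_\delta$ be as in Section~\ref{sec:approx}. By Proposition~\ref{prop:eq}, Lemma~\ref{lem:key} applies. On $\{v>M\}$ we have $0<v\le|\nabla w_\delta|$, so the second bound in \eqref{eq:hess} gives $v^2A\le(|\nabla w_\delta|+\varepsilon_\delta|\nabla w_\delta|^2)I$. Hence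
\begin{equation}\label{eq:approxest}
\int\eta^2\,\Phi_M(\partial_ew_\delta)\le\int\eta^2\,\Phi_M(\partial_ef_\delta)+\frac\lambda M\int\big(|\nabla w_\delta|+\varepsilon_\delta|\nabla w_\delta|^2\big)|\nabla\eta|^2 .
\end{equation}
The ellipticity bounds $\varepsilon$ and $1/\varepsilon$ were needed to justify the computation but do not appear in \eqref{eq:approxest}. Let $\delta\to0$ along a sequence. By Proposition~\ref{prop:conv}(a), $\partial_ew_\delta\,\mathcal L^d\overset{*}{\rightharpoonup}D_eu$ in $V'$, so by Lemma~\ref{lem:lsc}(a) the lower limit of the left side is at least $\int\eta^2\,d\Phi_M(D_eu)$. Since $\partial_ef_\delta=D_ef*\rho_\delta$, Lemma~\ref{lem:lsc}(b), Fubini's theorem and the evenness of $\rho_\delta$ give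
\[
\int\eta^2\,\Phi_M(\partial_ef_\delta)\le\int(\eta^2*\rho_\delta)\,d\Phi_M(D_ef)\longrightarrow\int\eta^2\,d\Phi_M(D_ef),
\]
as $\eta^2*\rho_\delta\to\eta^2$ uniformly with supports in a fixed compact subset of $U$. By Proposition~\ref{prop:conv}(b) and (c), with $\zeta=|\nabla\eta|^2$ supported in $V$, the upper limit of the last term of \eqref{eq:approxest} is at most $\frac\lambda M\int|\nabla\eta|^2\,d|Du|$. This proves \eqref{eq:main}.

\subsection*{The limit $M\to\infty$}
By uniqueness of the Lebesgue decomposition, $(D_eu)^s=e\cdot D^su$ and $(D_ef)^s=e\cdot D^sf$. In \eqref{eq:main}, drop the nonnegative absolutely continuous part on the left. On the right, let $g\in L^1_{loc}(U)$ be the density of $D_ef$; then $0\le\eta^2\Phi_M(g)\le\eta^2(g-M)^+\le\eta^2|g|$, so $\int\eta^2\Phi_M(g)\to0$ by dominated convergence. The last term of \eqref{eq:main} tends to $0$ since $|Du|(\operatorname{supp}\eta)<\infty$. Thus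
\[
\int\eta^2\,d(e\cdot D^su)^+\le\int\eta^2\,d(e\cdot D^sf)^+\qquad\text{for all }\eta\in C_c^\infty(U).
\]
For compact $K\subset U$ and large $k$ take $\eta_k\in C_c^\infty(U)$ with $\mathbf 1_K\le\eta_k\le1$ and support in $\{\operatorname{dist}(\cdot,K)\le1/k\}$. Then $\eta_k^2\to\mathbf 1_K$ pointwise, and dominated convergence gives the inequality of the two measures on $K$. Every Borel set is approximated in measure from inside by compact sets, so
\begin{equation}\label{eq:directional}
(e\cdot D^su)^+\le(e\cdot D^sf)^+\quad\text{as measures on }U,\text{ for every unit vector }e .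
\end{equation}

\subsection*{From all directions to the factor $a$}
Let $\mu=|D^sf|$ and $D^sf=\sigma\mu$ with $\sigma$ Borel and $|\sigma|=1$. Adding \eqref{eq:directional} for $e$ and $-e$ gives $|e\cdot D^su|\le|e\cdot D^sf|\le\mu$. Summing over the coordinate vectors, $|D^su|\le\sum_{i=1}^d|e_i\cdot D^su|\le d\,\mu$. By the Radon--Nikodym theorem $D^su=\theta\mu$ with $\theta:U\to\mathbb R^d$ Borel. Now \eqref{eq:directional} reads $(e\cdot\theta)^+\mu\le(e\cdot\sigma)^+\mu$, so for each $e$ the densities are ordered $\mu$-a.e. The exceptional set depends on $e$; take a countable dense set of directions, let $N$ be a Borel $\mu$-null set that contains their exceptional sets, and use continuity in $e$. For $x\notin N$,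
\[
(e\cdot\theta(x))^+\le(e\cdot\sigma(x))^+\qquad\text{for all unit vectors }e .
\]
Fix such an $x$. For $e\perp\sigma(x)$, the inequality for $e$ and for $-e$ gives $e\cdot\theta(x)=0$, so $\theta(x)=a(x)\sigma(x)$ with $a(x)=\theta(x)\cdot\sigma(x)$. The choice $e=-\sigma(x)$ gives $(-a(x))^+\le0$, and $e=\sigma(x)$ gives $a(x)^+\le1$. Setting $a=0$ on $N$, we obtain a Borel function $a:U\to[0,1]$ with $D^su=a\,D^sf$, and $|D^su|=a|D^sf|\le|D^sf|$.

\subsection*{Jump and Cantor parts}
The sets $J_u$ and $J_f$ may differ, so we must check that the identity $D^su=a\,D^sf$ does not mix the two parts. The tool is the following fact \cite[Proposition~3.92]{AFP}: the Cantor part of the derivative of a $BV$ function vanishes on every Borel set that is $\sigma$-finite with respect to $\mathcal H^{d-1}$. Jump sets are of this kind: by \eqref{eq:parts}, $\mathcal H^{d-1}(J_w\cap K\cap\{|w^+-w^-|>1/n\})\le n|Dw|(K)<\infty$ for compact $K\subset U$, and countably many such sets cover $J_w$. Hence $D^cu$ and $D^cf$ both vanish on Borel subsets of $J_u\cup J_f$. On $J_u$,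
\[
D^ju=D^su\mathbin{\llcorner}J_u=a\,D^sf\mathbin{\llcorner}J_u=a\,D^jf\mathbin{\llcorner}J_u .
\]
On $J_f\setminus J_u$, where $D^ju$ vanishes too,
\[
a\,D^jf\mathbin{\llcorner}(J_f\setminus J_u)=a\,D^sf\mathbin{\llcorner}(J_f\setminus J_u)=D^su\mathbin{\llcorner}(J_f\setminus J_u)=0 .
\]
Since $D^jf$ is concentrated on $J_f$, the two identities give $D^ju=a\,D^jf$. Subtracting this from $D^su=a\,D^sf$ gives $D^cu=a\,D^cf$. This completes the proof of Theorem~\ref{thm:local}, and with it of Theorem~\ref{thm:global}. \qed

\begin{thebibliography}{9}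

\bibitem{AFP}
Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{Sapporo}
\emph{Proceedings of 48th Sapporo Symposium on Partial Differential Equations},
\texttt{https://eprints.lib.hokudai.ac.jp/dspace/bitstream/2115/90279/4/technical\_185.pdf}

\end{thebibliography}
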